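# Shifting a row of tensor factors: almost transitive spaces $\mathcal C(K,X)$

Conventions: all topological spaces are Hausdorff, compact spaces are nonempty, Banach spaces are over $\mathbb K=\mathbb R$ or $\mathbb C$ (one choice, fixed throughout), and we work in ZFC. For a Banach space $E$, $B_E$ is the closed unit ball, $S_E$ the unit sphere, and $\mathcal G(E)$ the group of linear isometries of $E$ onto itself. We write $\operatorname{dens}E$ for the density character of $E$ (the least cardinality of a dense subset) and $w(K)$ for the weight of a space $K$ (the least cardinality of a base).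

## A two-sided row of factors and its shift

Take a Banach space $E$ and two norm-one vectors $f,g\in E$. Imagine copies of $E$ placed at all the integers and tensored together, and in this product the vector
$$\cdots\otimes g\otimes g\otimes g\otimes \underset{0}{f}\otimes f\otimes f\otimes\cdots$$
with $g$ at every negative position and $f$ at every position $\ge 0$. Now move every entry one place to the right. The result is
$$\cdots\otimes g\otimes g\otimes g\otimes \underset{0}{g}\otimes f\otimes f\otimes\cdots .$$
The two vectors differ at position $0$ only. Call $W$ the product of the factors at positions other than $0$, and $w\in W$ the vector with $g$ at the negative positions and $f$ at the positive ones. Then the first vector is $f\otimes w$, the second is $g\otimes w$, and a relabeling of the factors, which ought to be a surjective isometry, carries one to the other.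

So, after tensoring $E$ with a suitable $W$, two arbitrary norm-one vectors of $E$ lie in one orbit of the isometry group. The purpose of this construction is to answer the following question. A Banach space $E$ is **almost transitive** if for all $f,g\in S_E$ and all $\varepsilon>0$ there is $T\in\mathcal G(E)$ with $\|Tf-g\|<\varepsilon$; equivalently, every orbit $\{Tf:T\in\mathcal G(E)\}$ with $f\in S_E$ is dense in $S_E$. It is **transitive** if for all $f,g\in S_E$ there is $T\in\mathcal G(E)$ with $Tf=g$. For compact $K$, let $\mathcal C(K,X)$ be the space of continuous functions $K\to X$ with the sup norm, and $\mathcal C(K)=\mathcal C(K,\mathbb K)$. The question, which comes from the paper "Almost transitivity in $\mathcal C_0$ spaces of vector-valued functions", reads: *if $K$ is a compact space with more than one point, is there a Banach space $X\ne\{0\}$ such that $\mathcal C(K,X)$ is almost transitive?*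

The answer is yes for every $K$, over either scalar field, and one can even make $\mathcal C(K,X)$ transitive. The link with the shift is that $\mathcal C(K,X)$ is itself a tensor product, $\mathcal C(K)\check\otimes X$. Tensoring it with $W$ gives $\mathcal C(K)\check\otimes(X\check\otimes W)=\mathcal C(K,X\check\otimes W)$, which is again a space of the required form, with the same $K$.

## The two-point space, and spaces $X$ that cannot work

A Hilbert space $H$ is transitive: given unit vectors $f,g$, there is a unitary operator (orthogonal, in the real case) carrying $f$ to $g$. For $|K|=1$ we have $\mathcal C(K,X)=X$, so there $X=H$ does the job.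

Now let $K=\{1,2\}$. Then $\mathcal C(K,X)=X\oplus_\infty X$, with norm $\|(x,y)\|=\max(\|x\|,\|y\|)$. Fix $x\in S_X$. The vectors $(x,0)$ and $(x,x)$ both have norm one, and we want an isometry carrying the first close to the second. The natural first try is to choose a very symmetric $X$, such as a Hilbert space. It fails for the following reason.

**Observation.** If $|K|\ge2$ and $B_X$ has an extreme point, then $\mathcal C(K,X)$ is not almost transitive.

To see this, let $x$ be an extreme point of $B_X$; its norm is one, as $X\ne\{0\}$. Let $g$ be the constant function with value $x$. If $g=\frac12(u+v)$ with $\|u\|,\|v\|\le1$, then for each $k$ we have $x=\frac12(u(k)+v(k))$ with both vectors in $B_X$, so $u(k)=v(k)=x$. Thus $g$ is an extreme point of the unit ball of $\mathcal C(K,X)$. On the other hand, an extreme point $e$ of that ball satisfies $\|e(k)\|=1$ for all $k$. For if $\|e(k_0)\|<1$, there are $\delta>0$ and a neighborhood $U$ of $k_0$ on which $\|e\|\le1-\delta$. With a continuous $\varphi:K\to[0,1]$, $\varphi(k_0)=1$, $\varphi=0$ off $U$, the functions $e\pm\delta\varphi x$ lie in the ball, are distinct, and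 have midpoint $e$. Finally choose $k_0\ne k_1$ and a continuous $\varphi:K\to[0,1]$ with $\varphi(k_0)=1$, $\varphi(k_1)=0$, and put $f=\varphi x$. If $T$ is a surjective isometry, then $T^{-1}g$ is extreme, so $\|(T^{-1}g)(k_1)\|=1$ while $f(k_1)=0$. Hence $\|Tf-g\|=\|f-T^{-1}g\|\ge1$.

This rules out Hilbert spaces, finite-dimensional spaces and, by Banach–Alaoglu and Krein–Milman, all dual spaces. So $X$ must be built rather than picked from this list. A second natural try is to take $E=\mathcal C(K,X)$ and enlarge it, step by step, so that more and more pairs of vectors become related by isometries. The point where this stops is that the enlarged space has no reason to be $\mathcal C(K,X')$ for some $X'$. The enlargement must take place in the $X$-slot alone, and tensoring on the right does exactly that.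

A third try is to tensor with finitely many copies of $E$. On $E\check\otimes E$ the flip carries $f\otimes g$ to $g\otimes f$, but the second factor has changed from $g$ to $f$, and we need $f\otimes w\mapsto g\otimes w$ with the *same* $w$. With positions $-n,\dots,n-1$, entry $g$ at the negative ones and $f$ at the others, the cyclic shift replaces $f$ by $g$ at position $0$ as desired, but it also replaces $g$ by $f$ at position $-n$. The error sits at the end of the row. A row indexed by $\mathbb Z$ has no end, and its shift is still invertible.

## Statements

**Theorem 1.** Let $(Z_i)_{i\in I}$ be any set-indexed nonempty family of nonzero Banach spaces, let $X_0\ne\{0\}$ be a Banach space, and let $\kappa\ge\aleph_0$ be a cardinal with $\kappa\ge|I|$, $\kappa\ge\operatorname{dens}X_0$ and $\kappa\ge\operatorname{dens}Z_i$ for all $i$.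

(a) There is a Banach space $X$ containing $X_0$ isometrically, with $\operatorname{dens}X\le\kappa$, such that $Z_i\check\otimes X$ is almost transitive for every $i\in I$.

(b) There is a Banach space $X$ containing $X_0$ isometrically, with $\operatorname{dens}X\le\kappa^{\aleph_0}$, such that $Z_i\check\otimes X$ is transitive for every $i\in I$.

Here $\check\otimes$ is the completed injective tensor product, recalled in the next section.

**Corollary 2.** For every compact $K$ and every Banach space $X_0\ne\{0\}$ there is $X\supseteq X_0$ with $\mathcal C(K,X)$ almost transitive and $\operatorname{dens}X\le\max(\aleph_0,w(K),\operatorname{dens}X_0)$. There is also $X\supseteq X_0$ with $\mathcal C(K,X)$ transitive. Moreover, a single $X\neq\{0\}$ of density at most $2^{\aleph_0}$ makes $\mathcal C(K,X)$ transitive for all compact metrizable $K$ simultaneously.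

**Theorem 3.** Let $|K|\ge2$, let $K$ have an isolated point, and let $X\ne\{0\}$ be such that $\mathcal C(K,X)$ is almost transitive. Then $\operatorname{dens}X\ge\max(\aleph_0,w(K))$. Hence for such $K$ the least density of a suitable $X$ is exactly $\max(\aleph_0,w(K))$. Also, no single $X\ne\{0\}$ works for all compact $K$, so $X$ must depend on $K$.

## Injective tensor products, finite and infinite

For a finite set $F$ and Banach spaces $E_i$ $(i\in F)$, the **injective tensor product** $\check\otimes_{i\in F}E_i$ is the completion of the algebraic tensor product under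
$$\|u\|=\sup\Big\{\Big|\Big(\bigotimes_{i\in F}\varphi_i\Big)(u)\Big|:\varphi_i\in B_{E_i^*}\Big\},\tag{1}$$
and the empty product is $\mathbb K$. We use four standard facts, found in Ryan, *Introduction to Tensor Products of Banach Spaces*, Ch. 3, and in Defant–Floret, *Tensor Norms and Operator Ideals*, §4. Here they are with the reasons.

*Norm of elementary tensors:* $\|\bigotimes e_i\|=\prod\|e_i\|$. This is Hahn–Banach in each factor.

*Associativity and commutativity,* up to canonical isometry. Commutativity is visible in (1). For associativity, let $u$ be in the algebraic tensor product of $A,B,C$. Its norm in $(A\check\otimes B)\check\otimes C$ is the supremum over $\chi\in B_{C^*}$ of the norm of $(\mathrm{id}\otimes\mathrm{id}\otimes\chi)(u)$ in $A\check\otimes B$, and this last norm is the supremum over $\varphi\otimes\psi$ with $\varphi\in B_{A^*}$, $\psi\in B_{B^*}$. So we get (1) for three factors.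

*Isometries:* if $S:A\to A'$ and $T:B\to B'$ are isometric embeddings, so is $S\otimes T:A\check\otimes B\to A'\check\otimes B'$; if both are surjective isometries, so is $S\otimes T$. Indeed, by Hahn–Banach the functionals $\varphi'\circ S$, $\varphi'\in B_{A'^*}$, are exactly the elements of $B_{A^*}$, and likewise for $T$; so the suprema in (1) agree. In the surjective case $S^{-1}\otimes T^{-1}$ is the inverse. Taking for $T$ the map $\mathbb K\to B$, $1\mapsto b$, with $\|b\|=1$, we see that $a\mapsto a\otimes b$ is an isometric embedding $A\to A\check\otimes B$.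

*Vector-valued functions:* $\mathcal C(K)\check\otimes X=\mathcal C(K,X)$, where $h\otimes x$ is the function $k\mapsto h(k)x$. For $u=\sum_jh_j\otimes x_j$ the supremum in (1) over $B_{\mathcal C(K)^*}$ gives a sup norm, so
$$\|u\|=\sup_{x^*\in B_{X^*}}\Big\|\sum_jx^*(x_j)h_j\Big\|_\infty=\sup_{k\in K}\Big\|\sum_jh_j(k)x_j\Big\|.$$
The functions $\sum_jh_jx_j$ are dense in $\mathcal C(K,X)$: given $e$ and $\varepsilon>0$, cover $K$ by finitely many nonempty open sets on each of which $e$ varies by less than $\varepsilon$, take a subordinate partition of unity $(h_j)$, and choose points $k_j$ in the sets of the cover; then $\|e-\sum_jh_je(k_j)\|\le\varepsilon$. For $K=\{1,2\}$ the fact says $\ell_\infty^2\check\otimes X=X\oplus_\infty X$.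

**Infinite products.** Let $(E_i)_{i\in I}$ be Banach spaces and choose *reference vectors* $r_i\in S_{E_i}$. For finite $F\subset G\subset I$ the map
$$\check\otimes_{F}E_i\to\check\otimes_{G}E_i,\qquad u\mapsto u\otimes\bigotimes_{i\in G\setminus F}r_i,$$
is an isometric embedding. These maps form a directed system, and $\check\otimes_{i\in I}(E_i,r_i)$ denotes the completion of its direct limit. If $e_i\in E_i$ and $e_i=r_i$ for all but finitely many $i$, let $\bigotimes_{i\in I}e_i$ be the image of $\bigotimes_{i\in F}e_i$ for any finite $F\supseteq\{i:e_i\ne r_i\}$. These *elementary vectors* span a dense subspace. The vector $\bigotimes_ir_i$ has norm one. If $I$ is finite, the construction returns the ordinary $\check\otimes_IE_i$, since the system then has the last term $F=I$. We need four properties.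

**(T1) Relabeling.** A bijection $I\to J$ that carries spaces to spaces and reference vectors to reference vectors induces a surjective isometry of the two products, which moves the entries of elementary vectors accordingly. It carries one directed system to the other.

**(T2) Change of reference.** If $r_i'=r_i$ for all $i\notin F_0$ with $F_0$ finite, then $\check\otimes(E_i,r_i)=\check\otimes(E_i,r'_i)$ canonically and isometrically, with the same elementary vectors. For finite $F\supseteq F_0$ the connecting maps only insert vectors $r_i=r_i'$ with $i\notin F_0$. So the two systems coincide on the cofinal set of all finite $F\supseteq F_0$, and have the same limit. A family agrees with $(r_i)$ up to finitely many places if and only if it agrees so with $(r_i')$, and its elementary vector may be computed from an $F\supseteq F_0$.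

**(T3) Partition.** If $I=A\sqcup B$, then canonically and isometrically
$$\check\otimes_I(E_i,r_i)=\Big(\check\otimes_A(E_i,r_i)\Big)\check\otimes\Big(\check\otimes_B(E_i,r_i)\Big),\qquad\bigotimes_Ie_i\leftrightarrow\Big(\bigotimes_Ae_i\Big)\otimes\Big(\bigotimes_Be_i\Big).$$
For finite $F=F_A\sqcup F_B$ with $F_A\subset A$, $F_B\subset B$, write $\check\otimes_FE_i=(\check\otimes_{F_A}E_i)\check\otimes(\check\otimes_{F_B}E_i)$ and map it into the right side by the tensor product of the two canonical embeddings, which is isometric. These maps are compatible with the directed system, so they give an isometric embedding of the left side. Its range is closed and contains all $(\bigotimes_Ae_i)\otimes(\bigotimes_Be_i)$, which span a dense subspace. So it is onto.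

**(T4) Density.** If $\mu\ge\aleph_0$, $|I|\le\mu$ and $\operatorname{dens}E_i\le\mu$ for all $i$, then $\operatorname{dens}\check\otimes_I(E_i,r_i)\le\mu$. Each finite product has density at most $\mu$ (take combinations of elementary tensors with entries in dense sets and coefficients in a countable dense subset of $\mathbb K$), and $I$ has at most $\mu$ finite subsets.

## The shift lemma

This step makes the opening picture into a statement about one pair of vectors.

**Lemma 4.** Let $E$ be a Banach space and $f,g\in S_E$. There are a Banach space $W$ with $\operatorname{dens}W\le\max(\aleph_0,\operatorname{dens}E)$, a vector $w\in S_W$ and $T\in\mathcal G(E\check\otimes W)$ such that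
$$T(f\otimes w)=g\otimes w.\tag{2}$$

*Proof.* **The spaces.** For $i\in\mathbb Z$ let $r_i=g$ if $i<0$ and $r_i=f$ if $i\ge0$. Put
$$V=\check\otimes_{i\in\mathbb Z}(E,r_i),\qquad W=\check\otimes_{i\in\mathbb Z\setminus\{0\}}(E,r_i),\qquad w=\bigotimes_{i\ne0}r_i .$$
By (T3) with $A=\{0\}$, $V=E\check\otimes W$, where $E$ is the factor at position $0$. The density bound is (T4) with $\mu=\max(\aleph_0,\operatorname{dens}E)$.

**The isometry.** By (T1), the bijection $i\mapsto i+1$ of $\mathbb Z$ gives a surjective isometry
$$\check\otimes_{i\in\mathbb Z}(E,r_i)\to\check\otimes_{i\in\mathbb Z}(E,r_{i-1}),\qquad\bigotimes_ie_i\mapsto\bigotimes_ie_{i-1}.$$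
The new reference vectors are $r_{i-1}=g$ for $i\le0$ and $r_{i-1}=f$ for $i\ge1$. So $r_{i-1}=r_i$ except possibly at $i=0$, and by (T2) with $F_0=\{0\}$ the target space is $V$ again. This is $T\in\mathcal G(V)$.

**The image of $f\otimes w$.** Since $r_0=f$, we have $f\otimes w=\bigotimes_ir_i$. Its image is $\bigotimes_ir_{i-1}$, which has entry $g$ at position $0$ and entry $r_i$ at every $i\ne0$. This is $g\otimes w$. $\square$

Equation (2) goes in one direction only; $T$ need not carry $g\otimes w$ back to $f\otimes w$. For a map from $g\otimes w$ to $f\otimes w$ one uses $T^{-1}$.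

**Example.** Let $E=\mathcal C(\{0,1\})$, $f=1_{\{0\}}$ and $g=1$, which is the pair $(1,0)$, $(1,1)$ of $\ell_\infty^2$. By the Observation with $X=\mathbb K$, no isometry of $E$ carries $f$ near $g$. For $n\in\mathbb Z$ let
$$L_n=\{x\in\{0,1\}^{\mathbb Z}:x_i=0\text{ for all }i\ge n\},\qquad L=\bigcup_nL_n .$$
Each $L_n$ is compact, being homeomorphic to $\{0,1\}^{\{i<n\}}$, and it is the open-and-closed subset $\{x_n=0\}$ of $L_{n+1}$. Give $L$ the topology in which $U$ is open if and only if every $U\cap L_n$ is open in $L_n$. Then $L$ is locally compact and each $L_n$ is compact and open in $L$.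

We claim that $V=\mathcal C_0(L)$, where an elementary vector $\bigotimes e_i$ is the function $x\mapsto\prod_ie_i(x_i)$. Take $F=\{-m,\dots,n-1\}$ with $m,n\ge0$; such $F$ are cofinal. Then $\check\otimes_FE=\mathcal C(\{0,1\}^F)$, and we send $u$ to the function $x\mapsto u(x_F)1_{L_n}(x)$, where $x_F$ is the restriction of $x$ to $F$. This is isometric, because $x_F$ takes all values when $x\in L_n$. It respects the connecting maps, because a new negative position contributes the factor $1$, and a new position $i\ge n$ contributes $1_{\{x_i=0\}}$, which equals $1$ on $L_n$; the product of the new factors with the indicator of the larger set $L_{n'}$ is $1_{L_n}$. The union of the ranges is dense, because functions supported in some $L_n$ are dense in $\mathcal C_0(L)$ and, on $L_n$, functions of finitely many coordinates are dense by Stone–Weierstrass.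

Here $f\otimes w=\bigotimes r_i=1_{L_0}$ and $g\otimes w=1_{L_1}$. The map of Lemma 4 is $(Th)(x)=h(Sx)$, where $(Sx)_i=x_{i+1}$, because $\prod_ie_{i-1}(x_i)=\prod_ie_i(x_{i+1})$. The homeomorphism $S$ carries $L_n$ onto $L_{n-1}$, so $T1_{L_0}=1_{L_1}$, as (2) says, and $T1_{L_1}=1_{L_2}$. In $\mathcal C(\{0,1\},W)=W\oplus_\infty W$ the isometry $T$ carries $(w,0)$ to $(w,w)$, the very motion that was impossible for Hilbert spaces.

## Many pairs and many spaces at once

Lemma 4 uses a $W$ that depends on the pair. The next step treats many pairs, for many spaces $Z_i$, with a single extra factor $Y$: take the tensor product of all the $W$'s and let each isometry act on its own factor.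

**Lemma 5.** Let $X\ne\{0\}$, and for each $i\in I$ let $D_i\subseteq S_{Z_i\check\otimes X}$. There are a Banach space $Y$ and $y\in S_Y$ such that for all $i\in I$ and $f,g\in D_i$ there is $T\in\mathcal G(Z_i\check\otimes X\check\otimes Y)$ with
$$T(f\otimes y)=g\otimes y.$$
If $\mu\ge\aleph_0$ is such that $|I|,|D_i|,\operatorname{dens}Z_i,\operatorname{dens}X\le\mu$ for all $i$, then $Y$ can be chosen with $\operatorname{dens}Y\le\mu$.

*Proof.* Let $P$ be the set of triples $p=(i,f,g)$ with $i\in I$, $f,g\in D_i$. For each $p=(i,f,g)$ choose $(W_p,w_p,T_p)$ from Lemma 4 for $E=Z_i\check\otimes X$ and the pair $f,g$. Put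
$$Y=\check\otimes_{p\in P}(W_p,w_p),\qquad y=\bigotimes_{p\in P}w_p .$$
Fix $p=(i,f,g)$, and let $Y_p=\check\otimes_{q\ne p}(W_q,w_q)$ and $y_p=\bigotimes_{q\ne p}w_q$. By (T3), $Y=W_p\check\otimes Y_p$ and $y=w_p\otimes y_p$, so
$$Z_i\check\otimes X\check\otimes Y=(Z_i\check\otimes X\check\otimes W_p)\check\otimes Y_p .$$
Hence $T=T_p\otimes\mathrm{id}_{Y_p}$ is a surjective isometry of this space, and
$$T(f\otimes y)=T_p(f\otimes w_p)\otimes y_p=g\otimes w_p\otimes y_p=g\otimes y .$$

For the density, $\operatorname{dens}(Z_i\check\otimes X)\le\mu$ by (T4), so $\operatorname{dens}W_p\le\mu$ by Lemma 4. Also $|P|\le\mu\cdot\mu\cdot\mu=\mu$. So $\operatorname{dens}Y\le\mu$ by (T4). $\square$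

## Iterating $\omega$ or $\omega_1$ times: proof of Theorem 1

Lemma 5 moves vectors of $Z_i\check\otimes X$, viewed inside $Z_i\check\otimes(X\check\otimes Y)$. The larger space contains new vectors, about which nothing is known, so we repeat. Isometries found at one stage survive all later stages, because they extend by the identity on the later factors.

**Step 1: the construction.** Let $\lambda=\omega$ for (a) and $\lambda=\omega_1$ for (b). We define $(Y_\alpha,y_\alpha)$ by recursion on $\alpha<\lambda$. Suppose $(Y_\beta,y_\beta)_{\beta<\alpha}$ are given, and put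
$$X_\alpha=X_0\check\otimes\Big(\check\otimes_{\beta<\alpha}(Y_\beta,y_\beta)\Big),$$
which for $\alpha=0$ is the given $X_0$. In case (a), let $D_{i,\alpha}$ be a dense subset of $S_{Z_i\check\otimes X_\alpha}$ of least cardinality. In case (b), let $D_{i,\alpha}=S_{Z_i\check\otimes X_\alpha}$. Let $(Y_\alpha,y_\alpha)$ be given by Lemma 5 for $X_\alpha$ and $(D_{i,\alpha})_{i\in I}$, with $Y_\alpha$ chosen to satisfy the density bound of that lemma for the value of $\mu$ fixed in Step 4 or Step 5. Finally put
$$X=X_0\check\otimes\Big(\check\otimes_{\beta<\lambda}(Y_\beta,y_\beta)\Big).$$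
The map $x\mapsto x\otimes\bigotimes_\beta y_\beta$ embeds $X_0$ isometrically in $X$.

**Step 2: isometries of the stages act on $Z_i\check\otimes X$.** For $\alpha<\lambda$ let
$$R_\alpha=\check\otimes_{\alpha\le\beta<\lambda}(Y_\beta,y_\beta),\qquad r_\alpha=\bigotimes_{\alpha\le\beta<\lambda}y_\beta .$$
By (T3),
$$X=X_\alpha\check\otimes R_\alpha,\qquad X_{\alpha+1}=X_\alpha\check\otimes Y_\alpha,\qquad r_\alpha=y_\alpha\otimes r_{\alpha+1}.$$
Fix $i\in I$. The map $J_\alpha:Z_i\check\otimes X_\alpha\to Z_i\check\otimes X$, $J_\alpha(e)=e\otimes r_\alpha$, is an isometric embedding. We claim: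
$$\text{if }f,g\in D_{i,\alpha},\text{ there is }\widehat T\in\mathcal G(Z_i\check\otimes X)\text{ with }\widehat TJ_\alpha f=J_\alpha g.\tag{3}$$
Lemma 5 gives $T\in\mathcal G(Z_i\check\otimes X_\alpha\check\otimes Y_\alpha)=\mathcal G(Z_i\check\otimes X_{\alpha+1})$ with $T(f\otimes y_\alpha)=g\otimes y_\alpha$. Let $\widehat T=T\otimes\mathrm{id}_{R_{\alpha+1}}$ on $(Z_i\check\otimes X_{\alpha+1})\check\otimes R_{\alpha+1}=Z_i\check\otimes X$. Then
$$\widehat TJ_\alpha f=\widehat T(f\otimes y_\alpha\otimes r_{\alpha+1})=T(f\otimes y_\alpha)\otimes r_{\alpha+1}=g\otimes y_\alpha\otimes r_{\alpha+1}=J_\alpha g .$$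

**Step 3: the stages exhaust $Z_i\check\otimes X$.** We claim that the ranges of the $J_\alpha$ are closed, increase with $\alpha$, and have dense union. They are closed because $J_\alpha$ is isometric and its domain is complete. They increase because, for $\alpha<\beta$, $J_\alpha e=J_\beta\big(e\otimes\bigotimes_{\alpha\le\gamma<\beta}y_\gamma\big)$. For density, the vectors $z\otimes x_0\otimes\bigotimes_{\beta<\lambda}e_\beta$ with $e_\beta=y_\beta$ outside a finite set $F\subset\lambda$ span a dense subspace. Since $\lambda$ is a limit ordinal, there is $\alpha<\lambda$ with $F\subset\alpha$, and then the vector lies in $\operatorname{ran}J_\alpha$.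

**Step 4: case (a).** Let $f,g\in S_{Z_i\check\otimes X}$ and $0<\eta<1$. By Step 3 there are $n<\omega$ and $h,h'\in\operatorname{ran}J_n$ with $\|f-h\|<\eta/8$ and $\|g-h'\|<\eta/8$; one $n$ serves both because the ranges increase. Here $h\ne0$, and
$$\Big\|f-\tfrac{h}{\|h\|}\Big\|\le\|f-h\|+\big|\|h\|-1\big|\le2\|f-h\|<\tfrac{\eta}{4} .$$
Since $h/\|h\|=J_nu$ with $\|u\|=1$, there is $f'\in D_{i,n}$ with $\|u-f'\|<\eta/4$, so $\|f-J_nf'\|<\eta/2$. In the same way we get $g'\in D_{i,n}$ with $\|g-J_ng'\|<\eta/2$. With $\widehat T$ from (3) for $f',g'$,
$$\|\widehat Tf-g\|\le\|\widehat T(f-J_nf')\|+\|J_ng'-g\|<\eta .$$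
So $Z_i\check\otimes X$ is almost transitive.

For the density use $\mu=\kappa$ in Lemma 5. If $\operatorname{dens}Y_m\le\kappa$ for $m<n$, then $\operatorname{dens}X_n\le\kappa$ and $\operatorname{dens}(Z_i\check\otimes X_n)\le\kappa$ by (T4). A subset of a metric space has density no larger than that of the space, up to the bound $\kappa\ge\aleph_0$, so $|D_{i,n}|\le\kappa$. Then Lemma 5 gives $\operatorname{dens}Y_n\le\kappa$. By induction this holds for all $n$, and (T4) gives $\operatorname{dens}X\le\kappa$.

**Step 5: case (b).** With $\omega_1$ stages, nothing new appears in the limit. Let $f\in Z_i\check\otimes X$. By Step 3, $f$ is the limit of a sequence $h_n\in\operatorname{ran}J_{\alpha_n}$ with $\alpha_n<\omega_1$. A countable set of countable ordinals has a countable supremum, so $\alpha=\sup_n\alpha_n<\omega_1$. All $h_n$ lie in the closed space $\operatorname{ran}J_\alpha$, and hence so does $f$. Therefore any $f,g\in S_{Z_i\check\otimes X}$ can be written $f=J_\alpha f'$, $g=J_\alpha g'$ with a common $\alpha<\omega_1$ and $f',g'\in S_{Z_i\check\otimes X_\alpha}=D_{i,\alpha}$. By (3) some $\widehat T\in\mathcal G(Z_i\check\otimes X)$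 satisfies $\widehat Tf=g$. So $Z_i\check\otimes X$ is transitive.

For the density use $\mu=\kappa^{\aleph_0}$ in Lemma 5. Then $\mu^{\aleph_0}=\mu$ and $\mu\ge2^{\aleph_0}\ge\aleph_1$. Suppose $\operatorname{dens}Y_\beta\le\mu$ for all $\beta<\alpha$, where $\alpha<\omega_1$. By (T4), $\operatorname{dens}X_\alpha\le\mu$ and $\operatorname{dens}(Z_i\check\otimes X_\alpha)\le\mu$. Every point of a metric space is the limit of a sequence from a given dense set, so $|D_{i,\alpha}|\le\mu^{\aleph_0}=\mu$, and Lemma 5 gives $\operatorname{dens}Y_\alpha\le\mu$. By induction this holds for all $\alpha<\omega_1$. As there are $\aleph_1\le\mu$ factors, (T4) gives $\operatorname{dens}X\le\mu$. $\square$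

## Density of $\mathcal C(K)$, and the proof of Corollary 2

To apply Theorem 1 with $Z=\mathcal C(K)$ we need the density of this space; the lower estimate is used for Theorem 3. For instance, $\mathcal C(\{1,\dots,n\})=\ell_\infty^n$ is separable, and $w(\{1,\dots,n\})=n$.

**Fact 6.** $\operatorname{dens}\mathcal C(K)\le\max(\aleph_0,w(K))$ for every compact $K$. If $K$ is infinite, then $\operatorname{dens}\mathcal C(K)=w(K)\ge\aleph_0$.

*Proof.* Let $\mathcal B$ be a base with $|\mathcal B|=w(K)$. For $U,V\in\mathcal B$ with $\overline U\subset V$ choose a continuous $h_{U,V}:K\to[0,1]$ equal to $1$ on $\overline U$ and to $0$ off $V$. If $k\ne l$, there is $V\in\mathcal B$ with $k\in V$, $l\notin V$, and by regularity $U\in\mathcal B$ with $k\in U\subset\overline U\subset V$; so $h_{U,V}$ separates $k$ from $l$. By Stone–Weierstrass, polynomials in the $h_{U,V}$ are dense in $\mathcal C(K)$, and it suffices to use coefficients in a countable dense subset of $\mathbb K$. There are at most $\max(\aleph_0,w(K))$ of these.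

Conversely, let $D$ be dense in $\mathcal C(K)$. The open sets $\{|h|>\frac12\}$, $h\in D$, form a base. Indeed, given $k$ in an open set $U$, choose a continuous $e:K\to[0,1]$ with $e(k)=1$ and $e=0$ off $U$, and $h\in D$ with $\|h-e\|<\frac13$. Then $|h(k)|>\frac23$, and $|h|<\frac13$ off $U$, so $k\in\{|h|>\frac12\}\subset U$. Hence $w(K)\le\operatorname{dens}\mathcal C(K)$. An infinite Hausdorff space has infinitely many open sets, so its weight is infinite. $\square$

*Proof of Corollary 2.* Use the one-member family $Z=\mathcal C(K)$, for which $Z\check\otimes X=\mathcal C(K,X)$, and $\kappa=\max(\aleph_0,w(K),\operatorname{dens}X_0)$. By Fact 6 the hypotheses of Theorem 1 hold. Part (a) gives the first claim and part (b) the second.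

For the last claim, every compact metrizable space is homeomorphic to a closed subset of the Hilbert cube. Take $X_0=\mathbb K$, the family of all $\mathcal C(K)$ with $K$ a nonempty closed subset of the Hilbert cube, and $\kappa=2^{\aleph_0}$. The cube has a countable base, so it has at most $2^{\aleph_0}$ closed subsets, and each $\mathcal C(K)$ is separable by Fact 6. Theorem 1(b) gives one $X$ for the whole family, with $\operatorname{dens}X\le(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$. $\square$

This answers the question affirmatively for every $K$.

## M-projections and an isolated point: the lower bound in Theorem 3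

Let $K$, $X$ be as in Theorem 3, let $E=\mathcal C(K,X)$, and let $k_0$ be an isolated point of $K$.

**Step 1: $K$ finite.** Here $\max(\aleph_0,w(K))=\aleph_0$, and we must show that $X$ is infinite-dimensional. This already follows from the Observation, since the ball of a nonzero finite-dimensional space has an extreme point. Here is a second argument, by averaging. If $\dim X<\infty$, then $\dim E<\infty$ and $\mathcal G(E)$ is compact, being closed and bounded in the space of operators on $E$. So orbits are compact; as they are dense in $S_E$, the space $E$ is transitive. Averaging an inner product over $\mathcal G(E)$ with Haar measure gives a $\mathcal G(E)$-invariant inner product. By transitivity $\langle e,e\rangle$ is constant on $S_E$, so the norm of $E$ is a constant multiple of the norm of this inner product and satisfies the parallelogram law. But for $k\ne l$ in $K$ and $x\in S_X$, the functions $a=1_{\{k\}}x$ and $b=1_{\{l\}}x$ satisfy $\|a\|=\|b\|=\|a+b\|=\|a-b\|=1$, and $1+1\ne2(1+1)$. This contradiction shows $\dim X=\infty$, so $\operatorname{dens}X\ge\aleph_0$.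

From here on $K$ is infinite.

**Step 2: a copy of $X$ that contains a nowhere vanishing function.** A projection $P$ on $E$ is an **M-projection** if $\|e\|=\max(\|Pe\|,\|e-Pe\|)$ for all $e\in E$. The example we need is $Pe=1_{\{k_0\}}e$. It maps into $E$ because $k_0$ is isolated, it is an M-projection because the sup over $K$ is the larger of the sups over $\{k_0\}$ and its complement, and its range is isometric to $X$.

Fix $x\in S_X$ and let $f=1_{\{k_0\}}x$ and $g=1\otimes x$, the constant function; both have norm one. By almost transitivity there is $T\in\mathcal G(E)$ with $\|Tf-g\|<\frac12$. Put $Q=TPT^{-1}$. Then $Q$ is an M-projection, its range $T(\operatorname{ran}P)$ is isometric to $X$, and $Q(Tf)=TPf=Tf$. Moreover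
$$\|(Tf)(k)\|\ge\|x\|-\tfrac12=\tfrac12\qquad(k\in K).\tag{4}$$

If $\operatorname{ran}Q$ were closed under multiplication by $\mathcal C(K)$, then by (4) it would contain a copy of $\mathcal C(K)$, formed by the functions $\varphi\cdot Tf$. The next three steps prove this closure.

**Step 3: what $Q^*$ does to extreme points.** Let $p$ be an extreme point of $B_{E^*}$. We show that $Q^*p\in\{0,p\}$. First,
$$\|p\|=\|Q^*p\|+\|p-Q^*p\|.\tag{5}$$
The inequality $\le$ is the triangle inequality. For $\ge$, let $\varepsilon>0$ and choose $u,v\in B_E$ such that $(Q^*p)(u)$ and $(p-Q^*p)(v)$ are real, with $(Q^*p)(u)\ge\|Q^*p\|-\varepsilon$ and $(p-Q^*p)(v)\ge\|p-Q^*p\|-\varepsilon$. The vector $e=Qu+(v-Qv)$ has $Qe=Qu$ and $e-Qe=v-Qv$, so $\|e\|=\max(\|Qu\|,\|v-Qv\|)\le1$. And $p(e)=(Q^*p)(u)+(p-Q^*p)(v)\ge\|Q^*p\|+\|p-Q^*p\|-2\varepsilon$.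

Now $\|p\|=1$. If both terms on the right of (5) were nonzero, then $p$ would be a proper convex combination of
$$\frac{Q^*p}{\|Q^*p\|}\in\operatorname{ran}Q^*\qquad\text{and}\qquad\frac{p-Q^*p}{\|p-Q^*p\|}\in\ker Q^* ,$$
hence equal to both, and so $p\in\operatorname{ran}Q^*\cap\ker Q^*=\{0\}$, which is impossible. So $Q^*p=0$ or $Q^*p=p$.

**Step 4: the form of extreme points.** We show that $p=\delta_k\otimes q$ for some $k\in K$ and $q\in B_{X^*}$, where $(\delta_k\otimes q)(e)=q(e(k))$. Let $A$ be the set of all such functionals. For fixed $e\in E$, the estimate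
$$|q(e(k))-q_1(e(k_1))|\le\|e(k)-e(k_1)\|+|(q-q_1)(e(k_1))|$$
shows that $(k,q)\mapsto q(e(k))$ is continuous on $K\times(B_{X^*},w^*)$. So $A$ is the image of a compact space under a map continuous into the weak* topology, hence weak*-compact. It is invariant under unimodular scalars, and $\sup_{a\in A}|a(e)|=\|e\|$. By Hahn–Banach its weak*-closed convex hull is $B_{E^*}$: a functional $p_0\in B_{E^*}$ outside the hull would be separated by some $e\in E$ with $\operatorname{Re}p_0(e)>\sup_{a\in A}\operatorname{Re}a(e)=\|e\|$, which is absurd. By Milman's theorem all extreme points of $B_{E^*}$ lie in the weak*-compact set $A$.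

**Step 5: $Q$ commutes with multiplications.** For $\varphi\in\mathcal C(K)$ let $M_\varphi e=\varphi e$. If $p=\delta_k\otimes q$ is an extreme point, then $(M_\varphi^*p)(e)=q(\varphi(k)e(k))$, that is, $M_\varphi^*p=\varphi(k)p$. With Step 3 we compare
$$M_\varphi^*Q^*p\qquad\text{and}\qquad Q^*M_\varphi^*p=\varphi(k)Q^*p .$$
If $Q^*p=0$, both are $0$; if $Q^*p=p$, both are $\varphi(k)p$. So the operators $M_\varphi^*Q^*$ and $Q^*M_\varphi^*$ agree at all extreme points of $B_{E^*}$. Both are linear and weak*-continuous, and by Krein–Milman $B_{E^*}$ is the weak*-closed convex hull of its extreme points; so they agree on $E^*$. Hence $(QM_\varphi)^*=(M_\varphi Q)^*$, and $QM_\varphi=M_\varphi Q$.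

**Step 6: $X$ contains $\mathcal C(K)$ isomorphically.** For every $\varphi\in\mathcal C(K)$,
$$\varphi\cdot Tf=\varphi\cdot Q(Tf)=Q(\varphi\cdot Tf)\in\operatorname{ran}Q .$$
By (4) and $\|Tf\|=1$ we have $\frac12\|\varphi\|\le\|\varphi\cdot Tf\|\le\|\varphi\|$. So $\varphi\mapsto\varphi\cdot Tf$ is an isomorphism of $\mathcal C(K)$ onto a subspace of $\operatorname{ran}Q\cong X$. By Fact 6, $\operatorname{dens}X\ge\operatorname{dens}\mathcal C(K)=w(K)\ge\aleph_0$. This proves the lower bound.

**Step 7: the bound is attained.** Corollary 2 with $X_0=\mathbb K$ gives $X\ne\{0\}$ with $\mathcal C(K,X)$ almost transitive and $\operatorname{dens}X\le\max(\aleph_0,w(K))$. So this is the least density when $K$ has an isolated point and at least two points.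

**Step 8: no $X$ serves all $K$.** Given $X\ne\{0\}$, let $\Gamma$ be a discrete set with $|\Gamma|>\max(\aleph_0,\operatorname{dens}X)$, and let $K$ be its one-point compactification. Every $\gamma\in\Gamma$ is isolated in $K$, so every base of $K$ contains all the sets $\{\gamma\}$, and $w(K)\ge|\Gamma|>\operatorname{dens}X$. By the lower bound, $\mathcal C(K,X)$ is not almost transitive. $\square$
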